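# Openness of the F-rational, F-injective and F-pure loci over excellent rings

## 1. A module that becomes an injective hull at every point of $V(P)$

All rings are commutative and Noetherian with identity. Let $P$ be a prime of $R$ and put $A=R/P$, $R_n=R/P^n$. For $Q\in V(P)$ write $\kappa(Q)$ for the residue field at $Q$, $d=d(Q)=\dim A_Q$, and $J_Q$ for the injective hull of $\kappa(Q)$ over $R_Q$. Here $A_Q$ is $A$ localized at $Q/P$, and $H^i_Q(X_Q)$ always means $H^i_{QR_Q}(X_Q)$. A module is *$P$-torsion* if each element is killed by a power of $P$; "f.g." means finitely generated.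

**Setting (†).** $A=R/P$ is regular, and every $P^n/P^{n+1}$, $n\ge 0$, is a projective $A$-module.

The whole proof turns on the following module.

**Proposition 1.** Assume (†). There is an $R$-module $E=\bigcup_n E_n$ such that:

1. $E_n=0:_EP^n$ is f.g., and $E_1=A$.
2. $\operatorname{Hom}_R(A,E)=A$, and $\operatorname{Ext}^i_R(A,E)=0$ for $i>0$.
3. For every $Q\in V(P)$, with $d=\dim A_Q$: $H^i_Q(E_Q)=0$ for $i\ne d$, and $H^d_Q(E_Q)\cong J_Q$.

These properties pass to $(R_g,P_g,E_g)$ for $g\notin P$.

The proof is in Section 5. First, some examples. If $P$ is maximal, then $A$ is a field and $E=J_P$ works. If $P=0$ and $R=A$ is a regular domain, then $E=A$ works: $H^d_Q(A_Q)$ is the injective hull, because $A_Q$ is Gorenstein. Now let $R=A[x_1,\dots,x_r]$ with $A$ a regular domain and $P=(x_1,\dots,x_r)$. Take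
$$E=H^r_P(R)=\bigoplus_{a_1,\dots,a_r\ge1}A\,x_1^{-a_1}\cdots x_r^{-a_r}.$$
The elements killed by $P^n$ are spanned by the monomials with $\sum(a_i-1)<n$, so $E_n$ is f.g. and $E_1=A\,x_1^{-1}\cdots x_r^{-1}\cong A$. Since $R\Gamma_P(R)=E[-r]$ and $R\mathrm{Hom}_R(A,R\Gamma_P(R))=R\mathrm{Hom}_R(A,R)=A[-r]$ by the Koszul complex, we get (2). For $Q\supseteq P$ we have $R\Gamma_Q(E_Q)=R\Gamma_Q(R_Q)[r]$, and $R_Q$ is regular of dimension $d+r$. So $R\Gamma_Q(E_Q)$ is $J_Q$ in degree $d$, which is (3).

Setting (†) is easy to reach by localizing. Recall generic freeness (Matsumura, *Commutative Ring Theory*, 24.1): if $A$ is a Noetherian domain, $C$ a f.g. $A$-algebra and $M$ a f.g. $C$-module, then $M_a$ is $A_a$-free for some $0\ne a\in A$. If $\operatorname{Reg}(R/P)$ contains a nonempty open set, apply this to $C=M=\operatorname{gr}_P R=\bigoplus_n P^n/P^{n+1}$. After replacing $R$ by some $R_g$, $g\notin P$, the ring $A$ is regular and $\operatorname{gr}_PR$ is $A$-free, so its graded pieces are projective and (†) holds. Clearly (†) is stable under $R\rightsquigarrow R_g$,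 $g\notin P$. Some localizing is needed: for $R=k[t,x]/(tx)$ and $P=(x)$ we have $A=k[t]$, and $P/P^2\cong k[t]/(t)$ is not projective; after inverting $t$ the ideal $P$ becomes $0$.

Here is what $E$ is for. Taking $Q=P$ in (3) gives $E_P\cong J_P$. A local ring map to a module, $S\to M$, is pure as soon as it stays injective after tensoring with the injective hull of the residue field (Lemma 11 below). So the purity of a map $R_Q\to F_*R_Q$ at *all* points $Q$ of $V(P)$ is governed by a *single* map $\theta:E\to F_*R\otimes_R E$: purity at $P$ makes $\theta_P$ injective, and purity at $Q$ will follow if $H^d_Q(\theta_Q)$ is injective. Moreover, $\operatorname{Hom}(-,E)$ will turn the huge modules $H^b_P(R)$ into finitely generated ones. This lets us carry a property of $R_P$ to all $R_Q$ with $Q$ in a neighborhood of $P$ in $V(P)$, and openness of loci comes down to exactly that.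

## 2. The three loci, the theorems, and the reduction to $V(P)$

From now on all rings have prime characteristic $p>0$, and $q=p^e$. $F(r)=r^p$ is the Frobenius, and $F^e_*R$ is $R$ viewed as an $R$-module via $F^e$; its elements are written $F^e_*s$, so $r\cdot F^e_*s=F^e_*(r^qs)$. For an $R$-module $X$, $F^e_*X$ is defined likewise.

**Definition (pure, F-pure).** An $R$-linear map $X\to Y$ is pure if $M\otimes_R X\to M\otimes_RY$ is injective for every $R$-module $M$. $R$ is F-pure if $R\to F_*R$ is pure, i.e. $M\to F_*R\otimes_RM$ is injective for every $M$.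

**Definition (F-injective).** For $c\in R$ the map $R\to F^e_*R$, $1\mapsto F^e_*c$, is $R$-linear. Applying $H^i_{\mathfrak m}$ and using $H^i_{\mathfrak m}(F^e_*R)=F^e_*H^i_{\mathfrak m}(R)$ we get a map written $cF^e:H^i_{\mathfrak m}(R)\to H^i_{\mathfrak m}(R)$. It is additive with $cF^e(rz)=r^q\,cF^e(z)$, so its kernel is a submodule. For $c=e=1$ this is the natural Frobenius action. A local ring $(R,\mathfrak m)$ is F-injective if $F$ is injective on $H^i_{\mathfrak m}(R)$ for every $i$.

**Definition (tight closure, F-rational).** The tight closure $I^*$ of an ideal $I$ is the set of $x\in R$ for which there is $c$ in no minimal prime of $R$ with $cx^{q}\in I^{[q]}$ for all $e\gg0$, where $I^{[q]}$ is generated by the $q$-th powers of elements of $I$. A local ring is F-rational if every ideal generated by part of a system of parameters is tightly closed.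

For a property $\mathcal P$ among these three, the $\mathcal P$ locus is $\{P\in\operatorname{Spec}R: R_P\text{ has }\mathcal P\}$.

**Definition (J-2).** $R$ is J-2 if every f.g. $R$-algebra has open regular locus.

Excellent rings are J-2, and their localizations are excellent. We use that for excellent *local* rings all three loci are known to be open (they are also known to be open for F-finite rings, i.e. when $F_*R$ is a f.g. $R$-module, and for rings essentially of finite type over an excellent local ring). Without excellence these loci need not be open. The question, Open Problem 4 of "F-Singularities: A Commutative Algebra Approach (Preliminary Version)", is whether excellence alone suffices.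

**Theorem A.** Let $R$ be an excellent ring of characteristic $p$. Then the F-rational, the F-injective and the F-pure loci of $\operatorname{Spec}(R)$ are open.

The proof also gives two results that are not needed for Theorem A.

**Theorem B.** Let $R$ be a Noetherian ring of characteristic $p$ which is J-2 (nothing is assumed on formal fibers or catenarity).

1. For all $c\in R$, $e\ge1$, the set $\{Q: R_Q\to F^e_*R_Q,\ 1\mapsto F^e_*c,\text{ is pure}\}$ is open. In particular the F-pure locus is open.
2. The F-injective locus is open.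

**Theorem C.** Let $A$ be a one-dimensional Noetherian domain of characteristic $p$ with $A_f$ regular for some $f\ne0$. The following are equivalent: (a) $A$ is J-2; (b), (c), (d): for every domain $A'$ finite and purely inseparable over $A$, the F-pure, resp. F-injective, resp. F-rational locus of $A'$ is open.

**Nagata's criterion** (Matsumura, *Commutative Ring Theory*, 24.2). A subset $U\subseteq\operatorname{Spec}R$ is open iff it is stable under generization and for every $P\in U$ there is $g\notin P$ with $V(P)\cap D(g)\subseteq U$.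

Generization will be quick, so the task is: *given that $R_P$ has the property, find $g\notin P$ such that $R_Q$ has it for all $Q\in V(P)\cap D(g)$.*

We use the following standard facts on local cohomology. Write $\check C(x)$ for the Čech complex on generators $x_1,\dots,x_r$ of $I$; its terms are sums of localizations at $x_S=\prod_{i\in S}x_i$, $S\subseteq\{1,\dots,r\}$.

- (L1) $R\Gamma_I(X)=\check C(x)\otimes X$ for every complex $X$. It depends only on $\sqrt I$, commutes with flat base change and direct unions, and has $I$-torsion cohomology. If $X$ is an $I$-torsion module then $R\Gamma_I(X)=X$. Also $R\Gamma_{I+I'}=R\Gamma_IR\Gamma_{I'}$, and $H^i_I(F^e_*X)=F^e_*H^i_I(X)$.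
- (L2) If an element of $I$ acts invertibly on $X$ then $R\Gamma_I(X)=0$. The cone of $R\Gamma_I(X)\to X$ is built from finitely many (shifted) complexes $X\otimes R_{x_S}$, $S\ne\emptyset$, and on each of these an element of $I$ acts invertibly.
- (L3) $H^d_{(y_1,\dots,y_d)}(X)=X\otimes_S H^d_{(y)}(S)$ for all $S$-modules $X$.
- (L4) There is a spectral sequence $H^a_Q(H^b_P(M)_Q)\Rightarrow H^{a+b}_Q(M_Q)$ for $Q\supseteq P$, natural in the $R$-module $M$. If $H^a_Q(H^b_P(M)_Q)=0$ for all $b$ and all $a\ne d$, it gives isomorphisms $H^{b+d}_Q(M_Q)\cong H^d_Q(H^b_P(M)_Q)$, compatible with maps between modules $M$ of this kind.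
- (L5) If $A_Q$ is regular local of dimension $d$, then $H^i_Q$ of a free $A_Q$-module vanishes for $i\ne d$. By long exact sequences the same holds for modules with finite filtrations by free $A_Q$-modules, and for direct unions of these.

## 3. The affine line, the cusp, the node, and constant families

Let $k$ be a field of characteristic $p$, $R=k[t]$, $P=0$, $0\ne c\in R$. At the generic point, $cF^e$ on $H^0_P(R_P)=k(t)$ is injective. At $Q=(t)$, a nonzero submodule of $H^1_Q(R_Q)=k(t)/R_Q$ contains the socle element $[t^{-1}]$, so $cF^e$ is injective iff $cF^e([t^{-1}])=[ct^{-q}]\ne0$, i.e. iff $t^q\nmid c$. Similarly at other closed points. So $cF^e$ is injective at all $Q$ away from finitely many points, as it should be. Note for later that $R\to F_*R$, $1\mapsto F_*t^p$, is an injective map which becomes non-injective after applying $H^1_{(t)}$.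

The cusp $S=k[t^2,t^3]$ at $\mathfrak m=(t^2,t^3)$ is not F-injective. Indeed $H^1_{\mathfrak m}(S_{\mathfrak m})=k(t)/S_{\mathfrak m}$, the class of $t$ is nonzero, and $F[t]=[t^p]=0$ since $p\ge2$.

The node $S=k[[x,y]]/(xy)$ is F-injective. The sequence $0\to S\to k[[x]]\oplus k[[y]]\to k\to0$ gives $0\to k\to H^1_{\mathfrak m}(S)\to H^1(k[[x]])\oplus H^1(k[[y]])\to0$ compatibly with Frobenius, and $F$ is injective on both ends. It is not F-rational: with $t=x+y$ we have $xt=x^2$, so $x^q=xt^{q-1}$ and $tx^q=xt^q\in(t^q)$ for all $q$. Hence $x\in(t)^*$; but $x\notin(t)$, since $x=at$ would force $a(x,0)=1$ and $a(0,y)=0$, which disagree at the origin.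

A family that is constant along $V(P)$ can be done by hand. Let $S$ be a f.g. $\mathbb F_p$-algebra, $\mathfrak m$ a maximal ideal with $S/\mathfrak m=\mathbb F_p$, $A$ a regular domain of characteristic $p$, $R=A\otimes_{\mathbb F_p}S$ and $P=A\otimes\mathfrak m$. By flat base change $H^i_P(R)=A\otimes_{\mathbb F_p}H^i_{\mathfrak m}(S)$ is a free $A$-module with Frobenius $F_A\otimes F_S$. Localizing it at $Q\in V(P)$ amounts to tensoring with $A_Q$ over $A$, because elements of $P$ act locally nilpotently. By (L4) and (L5),
$$H^{i+d}_Q(R_Q)=H^d_Q(A_Q)\otimes_{\mathbb F_p}H^i_{\mathfrak m}(S),$$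
with Frobenius $F\otimes F$. If $R_P$ is F-injective, then $F_S$ is injective on each $H^i_{\mathfrak m}(S)$, since $1\otimes z$ is killed whenever $z$ is. $F$ is injective on $H^d_Q(A_Q)$ because $A_Q$ is regular. A tensor product over $\mathbb F_p$ of injective linear maps is injective. So every $R_Q$, $Q\in V(P)$, is F-injective. In general there is no such decomposition; what survives, after localizing, is a filtration by projective $A$-modules.

## 4. The splitting argument for F-finite rings and two missing finiteness statements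

Suppose first that $F_*R$ is a f.g. $R$-module, and consider F-purity. Let $\mathfrak a$ be the image of $\operatorname{Hom}_R(F_*R,R)\to R$, $f\mapsto f(F_*1)$. A pure map with finitely presented cokernel splits, and $\operatorname{Hom}_R(F_*R,-)$ commutes with localization. So $R_P$ is F-pure iff $R_P\to F_*R_P$ splits iff $\mathfrak a_P=R_P$, and the F-pure locus is the complement of $V(\mathfrak a)$.

This uses the finite generation of $F_*R$ twice: to replace purity by splitting, and to localize $\operatorname{Hom}_R(F_*R,R)$. For a general excellent ring neither step is available.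

The next attempt is to work with the maps $\theta:H^b_P(R)\to F_*H^b_P(R)$ induced by Frobenius. If $R_P$ is F-injective, then $\theta_P$ is injective. Two things are missing.

First, the kernel of $\theta$ is not known to be f.g. For a non-f.g. module, vanishing at $P$ does not imply vanishing on a neighborhood. For instance, with $A=k[t]$ and $f_1,f_2,\dots$ infinitely many distinct monic irreducibles, $M=\bigoplus_nA/(f_n)$ vanishes at the generic point, but $M_g\ne0$ for every $g\ne0$.

Second, even if $\theta$ is injective, we need $H^d_Q(\theta_Q)$ to be injective, and this concerns the cokernel of a map into $F_*H^b_P(R)$, which is f.g. in no useful sense. The map $1\mapsto F_*t^p$ of Section 3 shows that injectivity may really be lost.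

Both problems are overcome as follows. After localizing, $H^b_P(R)=\operatorname{Hom}(W,E)$ for a f.g. module $W$ over the $P$-adic completion (Sections 6 and 7). Then the part $N$ of $H^b_P(R)$ killed by $P$ is f.g. over $A$, and injectivity of $H^d_Q(\theta_Q)$ can be tested on $H^d_Q(N_Q)$ (Section 9). The map $\theta$ restricted to $N$ involves only finitely many $q$-th roots $w_1,\dots,w_s$ of elements of $A$, and the J-2 condition for the *finite* $A$-algebra $A[w_1,\dots,w_s]$ does what F-finiteness did (Section 8).

## 5. Extension classes and the construction of $E$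

This section proves Proposition 1. We build $E_{n+1}$ from $E_n$ as an extension, and to choose the extension globally and recognize it locally, we classify extensions by multiplication maps.

**Lemma 2.** Let $C$ be a Noetherian ring, $V\subseteq I$ ideals with $VI=0$, $\bar C=C/V$, $Y$ a f.g. $C/I$-module, $\bar X$ a $\bar C$-module, and $\operatorname{Ext}^i_{\bar C}(Y,\bar X)=0$ for $i=1,2$. Sending an extension $0\to\bar X\to X\to Y\to0$ of $C$-modules to
$$\mu_X:V\otimes_CY\to\bar X,\qquad v\otimes y\mapsto v\tilde y\quad(\tilde y\in X\text{ a lift of }y),$$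
gives a bijection $\operatorname{Ext}^1_C(Y,\bar X)\to\operatorname{Hom}_C(V\otimes_CY,\bar X)$.

**Proof.** The map $\mu_X$ is well defined: $V\bar X=0$, so $v\tilde y$ does not depend on the lift, and $VY=0$, so $v\tilde y\in\bar X$.

**Step 1: express the map through a presentation.** Let $0\to Z\to L\to Y\to0$ with $L$ f.g. free over $C$. Then $\operatorname{Ext}^1_C(Y,\bar X)$ is $\operatorname{Hom}(Z,\bar X)$ modulo restrictions of elements of $\operatorname{Hom}(L,\bar X)$; $f\in \operatorname{Hom}(Z,\bar X)$ corresponds to the pushout $X=(L\oplus\bar X)/\{(z,-f(z))\}$. As $VY=0$ we have $VL\subseteq Z$, and $V\otimes_CL=VL$ gives $V\otimes_CY=VL/VZ$. A lift of the class of $l\in L$ is $(l,0)$, and $v(l,0)=(vl,0)\equiv(0,f(vl))$. So the map in question is $f\mapsto f|_{VL}$. It makes sense since $f$ kills $VZ$ and restrictions of maps $L\to\bar X$ kill $VL$; and it is additive.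

**Step 2: injectivity.** If $f|_{VL}=0$, then $f$ is a map $Z/VL\to\bar X$. In the exact sequence $0\to Z/VL\to L/VL\to Y\to0$ of $\bar C$-modules, $L/VL$ is $\bar C$-free. Since $\operatorname{Ext}^1_{\bar C}(Y,\bar X)=0$, $f$ extends to $L/VL$, so its class is $0$.

**Step 3: surjectivity.** $Z/VZ$ is a $\bar C$-module containing $VL/VZ$ with quotient $Z/VL$. A map $\mu:VL/VZ\to\bar X$ extends to $Z/VZ$ because $\operatorname{Ext}^1_{\bar C}(Z/VL,\bar X)=\operatorname{Ext}^2_{\bar C}(Y,\bar X)=0$. $\square$

We recall what we need on duality. A canonical module of a Cohen–Macaulay (CM) local ring is a maximal Cohen–Macaulay (MCM) module of type 1 and finite injective dimension. If $\omega$ is one and $M$ is MCM, then $\operatorname{Ext}^i(M,\omega)=0$ for $i>0$ (Bruns–Herzog, *Cohen–Macaulay Rings*, 3.3.10). A complete local ring $T$ has a dualizing complex $D_T$, bounded with f.g. cohomology; $R\mathrm{Hom}_T(T/\mathfrak a,D_T)$ is then a dualizing complex of $T/\mathfrak a$; over a CM local ring a dualizing complex is a canonical module placed in one degree,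 and over a regular local ring it is a shift of the ring; and $R\Gamma_{\mathfrak m}(D_T)$ is the injective hull of the residue field placed in one degree.

Under (†), for $Q\in V(P)$ the ring $R_{n,Q}$ is filtered by the free $A_Q$-modules $(P^j/P^{j+1})_Q$. So by (L5) it is CM of dimension $d$, and any nonzero f.g. $R_{n,Q}$-module filtered by f.g. free $A_Q$-modules is MCM.

**Proof of Proposition 1.** We construct by recursion f.g. $R_n$-modules $E_1\subset E_2\subset\cdots$ with $E_j=0:_{E_n}P^j$ for $j\le n$ and $(E_n)_Q$ a canonical module of $R_{n,Q}$ for all $Q\in V(P)$. Start with $E_1=A$, which is right since $A$ is regular.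

**Step 1: construct $E_{n+1}$ from $E_n$.** Let $V=P^n/P^{n+1}$ and $V^*=\operatorname{Hom}_A(V,A)$. For every $Q$, $V^*_Q$ is zero or MCM over $R_{n,Q}$, so $\operatorname{Ext}^i_{R_n}(V^*,E_n)=0$ for $i>0$. Apply Lemma 2 with $C=R_{n+1}$, $I=P/P^{n+1}$, $\bar C=R_n$, $Y=V^*$, $\bar X=E_n$: there is an extension of $R_{n+1}$-modules
$$0\to E_n\to E_{n+1}\to V^*\to0$$
whose $\mu$ is the evaluation $V\otimes V^*\to A=E_1\subseteq E_n$. If $x\in E_{n+1}$ maps to $\phi\in V^*$ and $P^nx=0$, then $\phi(v)=vx=0$ for all $v\in V$, so $\phi=0$ and $x\in E_n$. Thus $0:_{E_{n+1}}P^n=E_n$. For $j\le n$, $0:_{E_{n+1}}P^j$ lies in $E_n$, hence equals $E_j$.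

**Step 2: the canonical modules over the completion fit into the same extensions.** Fix $Q\in V(P)$. Let $T$ be the completion of $R_Q$, $T_n=T/P^nT$, $\hat A=T_1$ (a regular local ring), $\hat V=V\otimes_RT$. Shift $D_T$ so that $R\mathrm{Hom}_T(\hat A,D_T)\cong\hat A$ in degree $0$. Since $T_n$ is CM, $R\mathrm{Hom}_T(T_n,D_T)$ is a canonical module $\omega_n$ in one degree $s$. Then
$$\hat A[0]\cong R\mathrm{Hom}_T(\hat A,D_T)=R\mathrm{Hom}_{T_n}(\hat A,\omega_n[-s])=\operatorname{Hom}_{T_n}(\hat A,\omega_n)[-s],$$
the last equality because $\hat A$ is MCM over $T_n$. So $s=0$. In the same way $\omega_n=\operatorname{Hom}_{T_{n+1}}(T_n,\omega_{n+1})=0:_{\omega_{n+1}}P^n$. Apply $\operatorname{Hom}_{T_{n+1}}(-,\omega_{n+1})$ to $0\to\hat V\to T_{n+1}\to T_n\to0$. As $T_n$ is MCM over $T_{n+1}$ and maps from $\hat V$ land in $0:_{\omega_{n+1}}P=\omega_1$, we get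
$$0\to\omega_n\to\omega_{n+1}\to\operatorname{Hom}_{\hat A}(\hat V,\omega_1)\to0,\qquad x\mapsto(v\mapsto vx).\tag{1}$$

**Step 3: identify $E_{n+1}\otimes T$ with $\omega_{n+1}$.** Fix $\alpha_1:\hat A\cong\omega_1$ and suppose we have an isomorphism $\alpha_n:E_n\otimes_RT\cong\omega_n$ extending $\alpha_1$. Identify $\operatorname{Hom}_{\hat A}(\hat V,\omega_1)$ with $\hat V^*=V^*\otimes_RT$ via $\alpha_1$, and $\omega_n$ with $E_n\otimes_RT$ via $\alpha_n$. If $x\in\omega_{n+1}$ lifts $\phi\in\hat V^*$, then (1) says $vx=\alpha_1(\phi(v))$. So $\omega_{n+1}$ is an extension of $\hat V^*$ by $E_n\otimes T$ whose $\mu$ is evaluation, and $E_{n+1}\otimes_RT$ is another one. The Ext-vanishing in Lemma 2 (over $T_{n+1}$, with $\bar C=T_n$) holds by flat base change, so by injectivity in Lemma 2 the two extensions are isomorphic: $\alpha_n$ extends to $\alpha_{n+1}:E_{n+1}\otimes_RT\cong\omega_{n+1}$.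

Being MCM, of type 1 and of finite injective dimension is read off from the modules $\operatorname{Ext}^i(\kappa(Q),-)$, which do not change under completion. Hence $(E_{n+1})_Q$ is a canonical module of $R_{n+1,Q}$. This holds for all $Q\in V(P)$, so the recursion continues. Put $E=\bigcup E_n$; then (1) of the proposition holds.

**Step 4: describe all of $E\otimes T$.** The $\alpha_n$ are compatible, and $H^i_P(D_T)=\operatorname{colim}_n\operatorname{Ext}^i_T(T_n,D_T)$ is $\operatorname{colim}\omega_n$ for $i=0$ and $0$ otherwise. Therefore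
$$E\otimes_RT\cong R\Gamma_P(D_T).\tag{2}$$

**Step 5: the Ext statement.** $\operatorname{Hom}_R(A,E)=0:_EP=E_1=A$. For $i>0$, flat base change and (2) give
$$\operatorname{Ext}^i_R(A,E)\otimes_RT=\operatorname{Ext}^i_T(\hat A,R\Gamma_PD_T)=\operatorname{Ext}^i_T(\hat A,D_T)=0.$$
For the middle equality: by (L2) the cone of $R\Gamma_PD_T\to D_T$ is built from finitely many complexes on which some element of $P$ acts invertibly. That element is $0$ on $\hat A$, so it acts on $R\mathrm{Hom}_T(\hat A,-)$ of such a complex both as $0$ and invertibly, and this $R\mathrm{Hom}$ vanishes. Now $T$ is faithfully flat over $R_Q$, so $\operatorname{Ext}^i_R(A,E)_Q=0$ for all $Q\in V(P)$. As $\operatorname{Ext}^i_R(A,E)$ is killed by $P$, it is $0$.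

**Step 6: the local cohomology of $E_Q$.** Since $Q$-torsion modules are unchanged by $\otimes_{R_Q}T$, and $P\subseteq Q$,
$$R\Gamma_Q(E_Q)=R\Gamma_{QT}(E\otimes_RT)=R\Gamma_{QT}R\Gamma_P(D_T)=R\Gamma_{QT}(D_T).$$
This is the injective hull of $\kappa=\kappa(Q)$ over $T$, which equals $J_Q$, in a single degree $s$. Then $R\mathrm{Hom}_T(\kappa,D_T)=R\mathrm{Hom}_T(\kappa,R\Gamma_{QT}D_T)=\kappa[-s]$. On the other hand $R\mathrm{Hom}_T(\kappa,D_T)=R\mathrm{Hom}_{\hat A}(\kappa,\hat A)=\kappa[-d]$. So $s=d$.

Every statement localizes at $g\notin P$, which gives the last sentence of the proposition. $\square$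

## 6. Completion along $P$ and biduality with respect to $E$

The purpose of this section is Proposition 4: after localizing, $R\Gamma_P(K)$ is the $E$-dual of a complex with f.g. cohomology. Assume (†).

Let $B$ be the $P$-adic completion of $R$. It is Noetherian and flat over $R$, with $B/P^nB=R_n$. A $P$-torsion $R$-module is the same as a $P$-torsion $B$-module, and $X\otimes_RB=X$ for such $X$ (check this on $0:_XP^n$ and take the union). For $g\in R\setminus P$ let $B_{(g)}$ be the $P$-adic completion of $R_g$, equivalently of $B_g$. It is flat over $B$, and $X\otimes_BB_{(g)}=X_g$ for $P$-torsion $X$. For example, for $R=A[x]$ and $P=(x)$ we have $B=A[[x]]$ and $B_{(g)}=A_g[[x]]$ when $g\in A$. $D^b_{fg}$ denotes bounded complexes with f.g. cohomology.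

By flat base change, $\operatorname{Ext}^i_B(A,E)=\operatorname{Ext}^i_R(A,E)\otimes_RB=\operatorname{Ext}^i_R(A,E)$. So Proposition 1(2) gives $R\mathrm{Hom}_B(A,E)\cong A$ in $D(A)$, and by adjunction
$$R\mathrm{Hom}_B(Y,E)=R\mathrm{Hom}_A(Y,A)\quad\text{for complexes }Y\text{ of }A\text{-modules.}\tag{3}$$
The same holds over $B_{(g)}$ with $E_g$.

To prove finite generation we need a version of Nakayama's lemma for modules not known to be f.g. For the rest of this section $B'=B_{(g)}$ and $E'=E_g$.

**Definition ($x$-good).** Let $x\in PB'$. A $B'$-module $X$ is $x$-good if $\operatorname{Hom}_{B'}(B'_x,X)=0=\operatorname{Ext}^1_{B'}(B'_x,X)$.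

For example, over $B'=k[[x]]$ the ring $B'$ is $x$-good by (b) below, but $B'_x/B'$ is not, because the quotient map $B'_x\to B'_x/B'$ is nonzero.

**Lemma 3.** Let $x\in PB'$.

(a) Kernels and cokernels of maps between $x$-good modules are $x$-good.

(b) F.g. $B'$-modules are $x$-good.

(c) If $X$ is $x$-good and $X=xX$, then $X=0$. If $X$ is $x$-good and $X/xX$ is f.g., then $X$ is f.g.

(d) If $C$ is a complex of $B'$-modules with $P$-torsion cohomology, then every $H^i(R\mathrm{Hom}_{B'}(C,E'))$ is $x$-good.

**Proof.** $B'_x$ has the free resolution $0\to B'[T]\xrightarrow{1-xT}B'[T]\to B'_x\to0$. So $\operatorname{Ext}^{\ge2}(B'_x,-)=0$, and $\operatorname{Hom}(B'_x,X)$ and $\operatorname{Ext}^1(B'_x,X)$ are the kernel and cokernel of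
$$\prod_{k\ge0}X\to\prod_{k\ge0}X,\qquad(m_k)\mapsto(m_k-xm_{k+1}).\tag{4}$$

(a) Let $f:X_1\to X_2$ have image $X_0$. Then $\operatorname{Hom}(B'_x,X_0)\subseteq\operatorname{Hom}(B'_x,X_2)=0$, and $\operatorname{Ext}^1(B'_x,X_0)$ is a quotient of $\operatorname{Ext}^1(B'_x,X_1)=0$ because $\operatorname{Ext}^2$ vanishes. So $X_0$ is $x$-good. For the kernel $X'$: $\operatorname{Hom}(B'_x,X')\subseteq\operatorname{Hom}(B'_x,X_1)=0$, and $\operatorname{Ext}^1(B'_x,X')$ lies between $\operatorname{Hom}(B'_x,X_0)=0$ and $\operatorname{Ext}^1(B'_x,X_1)=0$. For the cokernel $X''$: $\operatorname{Hom}(B'_x,X'')$ lies between $\operatorname{Hom}(B'_x,X_2)=0$ and $\operatorname{Ext}^1(B'_x,X_0)=0$, and $\operatorname{Ext}^1(B'_x,X'')$ is a quotient of $\operatorname{Ext}^1(B'_x,X_2)=0$.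

(b) A f.g. $X$ is $P$-adically complete and separated. If $m_k=xm_{k+1}$ for all $k$, then $m_k\in\bigcap_jx^jX=0$. Given $(n_k)$, the elements $m_k=\sum_{j\ge0}x^jn_{k+j}$ satisfy $m_k-xm_{k+1}=n_k$. So (4) is bijective.

(c) If $X=xX$ and $0\ne y_0\in X$, choose successively $y_k=xy_{k+1}$; this is a nonzero element of the kernel of (4), a contradiction. If $X/xX$ is f.g., choose $B'^m\to X$ surjective modulo $x$. Its cokernel $Y$ is $x$-good by (a) and (b), and $Y=xY$, so $Y=0$.

(d) Let $Z=R\mathrm{Hom}(C,E')$. Since $x\in PB'$ acts locally nilpotently on $P$-torsion modules, $C\otimes B'_x$ is acyclic, so $R\mathrm{Hom}(B'_x,Z)=R\mathrm{Hom}(C\otimes B'_x,E')=0$. Computing $R\mathrm{Hom}(B'_x,Z)$ by the two-term resolution gives exact sequences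
$$0\to\operatorname{Ext}^1(B'_x,H^{i-1}(Z))\to H^i(R\mathrm{Hom}(B'_x,Z))\to\operatorname{Hom}(B'_x,H^i(Z))\to0$$
for all $i$. The middle term is $0$, so all outer terms are $0$. $\square$

**The biduality cone.** Let $E'\to I$ be an injective resolution over $B'$. As $I$ is a bounded-below complex of injectives, $\operatorname{Hom}^\bullet(-,I)$ computes $R\mathrm{Hom}(-,E')$ on all complexes, and it is an exact functor on complexes. The natural map $C\to R\mathrm{Hom}(R\mathrm{Hom}(C,E'),E')$ is represented by evaluation $C\to\operatorname{Hom}^\bullet(\operatorname{Hom}^\bullet(C,I),I)$. This is a natural transformation of exact, $B'$-linear functors on complexes, so its mapping cone $\Phi(C)$ is an exact functor on complexes which preserves quasi-isomorphisms and takes multiplication by $x$ to multiplication by $x$. The biduality map of $C$ is an isomorphism iff $\Phi(C)$ is acyclic.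

**Proposition 4.** Let $K\in D^b_{fg}(B)$. There is $g\in R\setminus P$ such that for each $g'\in gR\setminus P$, with $B'=B_{(g')}$, $E'=E_{g'}$, $K'=K\otimes_BB'$, $C=R\Gamma_P(K')$: the complex $Z=R\mathrm{Hom}_{B'}(C,E')$ is in $D^b_{fg}(B')$, and the natural map $C\to R\mathrm{Hom}_{B'}(Z,E')$ is an isomorphism.

**Proof.** Call $K$ *good* if such a $g$ exists.

**Step 1: reduce to $K=B/\mathfrak p$.** If two terms of an exact triangle are good, with elements $g_1,g_2$, then the third is good with $g_1g_2$: exact triangles come from short exact sequences of complexes, and $R\mathrm{Hom}(-,E')$ and $\Phi$ give long exact sequences. Truncating, and then filtering the cohomology modules by prime filtrations, we see that it suffices to treat $M=B/\mathfrak p$ for $\mathfrak p\in\operatorname{Spec}B$. By Noetherian induction we may assume that $B/\mathfrak p'$ is good for all primes $\mathfrak p'\supsetneq\mathfrak p$.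

**Step 2: the case $\mathfrak p\supsetneq PB$, where localizing kills $M$.** Since $B/PB=R/P$, we can pick $g\in R\setminus P$ with image in $\mathfrak p$. For $g'\in gR\setminus P$ this image of $g'$ kills $M$ and is a unit in $B_{(g')}$, so $M\otimes B_{(g')}=0$.

**Step 3: the case $\mathfrak p=PB$, which is duality over $A$.** Take $g=1$; put $A'=A_{g'}$. Then $M\otimes_B B'=A'$ is $P$-torsion, so $C=A'$. For a complex $Y$ of $A'$-modules, $\operatorname{Hom}^\bullet_{B'}(Y,I)=\operatorname{Hom}^\bullet_{A'}(Y,0:_IP)$, and $0:_IP=\operatorname{Hom}_{B'}(A',I)$ is a complex of injective $A'$-modules which by (3) is an injective resolution of $A'$. So the biduality map of $A'$ with respect to $E'$ over $B'$ is its biduality map with respect to $A'$ over $A'$. Thus $Z\cong A'$, and the map $A'\to R\mathrm{Hom}_{A'}(R\mathrm{Hom}_{A'}(A',A'),A')$ is an isomorphism.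

**Step 4: the case $PB\not\subseteq\mathfrak p$, finiteness of $Z$.** Choose $x\in PB\setminus\mathfrak p$. $M/xM$ has a filtration with quotients $B/\mathfrak p'$, $\mathfrak p'\supsetneq\mathfrak p$, so it is good, for some $g$. Let $g'\in gR\setminus P$ and $M'=M\otimes_BB'$. As $x$ is a nonzerodivisor on $M$ and $B'$ is flat, $0\to M'\xrightarrow{x}M'\to M'/xM'\to0$ is exact. Let $C_1,C_2$ be the complexes $\check C\otimes M'$, $\check C\otimes M'/xM'$ on generators of $P$. Then $0\to C_1\xrightarrow{x}C_1\to C_2\to0$ is exact. Put $Z_i=\operatorname{Hom}^\bullet(C_i,I)$, so that $0\to Z_2\to Z_1\xrightarrow{x}Z_1\to0$ is exact and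
$$H^i(Z_1)/xH^i(Z_1)\hookrightarrow H^{i+1}(Z_2).$$
The right side is f.g. for all $i$ and $0$ for $|i|\gg0$. By Lemma 3(d) each $H^i(Z_1)$ is $x$-good, and by Lemma 3(c) it is f.g., and zero for $|i|\gg0$. So $Z_1\in D^b_{fg}(B')$.

**Step 5: the same case, biduality.** The sequence $0\to\Phi(C_1)\xrightarrow{x}\Phi(C_1)\to\Phi(C_2)\to0$ is exact and $\Phi(C_2)$ is acyclic. So $x$ acts bijectively on every $H^i(\Phi(C_1))$. These modules are also $P$-torsion: $H^i(C_1)$ is, and $R\mathrm{Hom}(Z_1,E')$ is computed, via a bounded-above resolution of $Z_1$ by f.g. free modules, by a complex of finite direct sums of $E'$; and extensions of $P$-torsion modules are $P$-torsion. As $x$ acts locally nilpotently on $P$-torsion modules, $H^i(\Phi(C_1))=0$ for all $i$. $\square$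

## 7. Normally flat modules and their $E$-duals

Now we bring the duals into a shape where local cohomology is concentrated in one degree. Keep (†).

**Definition (normally flat).** A f.g. $B$-module $W$ is normally flat if all $P^nW/P^{n+1}W$ are projective over $A$.

$B$ itself is normally flat, by (†). For $R=k[t,x]$ and $P=(x)$, the module $W=B/(tx)$ is not normally flat, since $PW/P^2W\cong k[t]/(t)$; it becomes so after inverting $t$.

Write $W_{(g)}=W\otimes_BB_{(g)}$. By generic freeness for $\operatorname{gr}_P(W)$ over $\operatorname{gr}_P(R)$, every f.g. $W$ has some $g\notin P$ with $W_{(g)}$ normally flat over $B_{(g)}$, and this persists for multiples of $g$ outside $P$. Put $W^\vee=\operatorname{Hom}_B(W,E)$. It is $P$-torsion, and $(W^\vee)_g=W^\vee\otimes_BB_{(g)}=\operatorname{Hom}_{B_{(g)}}(W_{(g)},E_g)$.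

**Convention.** "After localizing" means: after replacing $R,B,E,W$ (and all other data) by $R_g,B_{(g)},E_g,W_{(g)}$ for some $g\in R\setminus P$. We do this finitely many times.

**Lemma 5.** Let $W$ be normally flat.

(a) $\operatorname{Ext}^i_B(W,E)=0$ for $i>0$.

(b) $W^\vee=\bigcup_n(0:_{W^\vee}P^n)$, and $(0:_{W^\vee}P^{n+1})/(0:_{W^\vee}P^n)\cong\operatorname{Hom}_A(P^nW/P^{n+1}W,A)$ is f.g. projective over $A$; each $0:_{W^\vee}P^n$ is f.g.; $W^\vee\to(W^\vee)_P$ is injective.

(c) For $Q\in V(P)$, $H^i_Q((W^\vee)_Q)=0$ for $i\ne d=\dim A_Q$. Also $H^i_Q\big((W^\vee/(0:_{W^\vee}P^m))_Q\big)=0$ for $i\ne d$.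

**Proof.** (a) By (3), $\operatorname{Ext}^i_B(P^nW/P^{n+1}W,E)=\operatorname{Ext}^i_A(P^nW/P^{n+1}W,A)=0$ for $i>0$, hence $\operatorname{Ext}^i_B(W/P^nW,E)=0$ for $i>0$ and all $n$. Over a Noetherian ring the $P$-torsion module $E$ has an injective resolution $I^\bullet$ by $P$-torsion injectives, and $\operatorname{Hom}(W,I^j)=\operatorname{colim}_n\operatorname{Hom}(W/P^nW,I^j)$ because $W$ is f.g. So $\operatorname{Ext}^i(W,E)=\operatorname{colim}_n\operatorname{Ext}^i(W/P^nW,E)=0$ for $i>0$.

(b) We have $0:_{W^\vee}P^n=\operatorname{Hom}(W/P^nW,E)$. Apply $\operatorname{Hom}(-,E)$ to $0\to P^nW/P^{n+1}W\to W/P^{n+1}W\to W/P^nW\to0$; by the vanishing of $\operatorname{Ext}^1(W/P^nW,E)$ and (3), the successive quotients are as stated. Elements outside $P$ act injectively on projective $A$-modules, hence on $W^\vee$.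

(c) By (b), both modules, localized at $Q$, are direct unions of modules with finite filtrations by free $A_Q$-modules. Use (L5). $\square$

**Proposition 6.** Let $K\in D^b_{fg}(B)$. After localizing, there are normally flat $B$-modules $W_b$ ($b\in\mathbb Z$, almost all $0$) with $H^b_P(K)\cong W_b^\vee$ for all $b$.

**Proof.** By Proposition 4, after localizing, $R\Gamma_P(K)\cong R\mathrm{Hom}_B(Z,E)$ with $Z\in D^b_{fg}(B)$. This isomorphism localizes further, as $R\mathrm{Hom}_B(Z,E)\otimes_BB_{(g)}=R\mathrm{Hom}_{B_{(g)}}(Z\otimes_BB_{(g)},E_g)$. So we may assume that all $H^j(Z)$ are normally flat. We claim that $H^b(R\mathrm{Hom}(Z,E))\cong H^{-b}(Z)^\vee$ for all $b$, so that $W_b=H^{-b}(Z)$ works. Use induction on the number of nonzero cohomology modules. If $m$ is the top degree, there is a triangle $\tau^{<m}Z\to Z\to H^m(Z)[-m]\to$. By Lemma 5(a), $R\mathrm{Hom}(H^m(Z)[-m],E)$ is $H^m(Z)^\vee$ in degree $-m$. By induction, $R\mathrm{Hom}(\tau^{<m}Z,E)$ has cohomology $H^j(Z)^\vee$ in degree $-j>-m$, for $j<m$. In the long exact sequence the connecting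 maps go from degree $i$ of the latter to degree $i+1$ of the former, so they could be nonzero only for $i=-m-1$, where the source vanishes. The claim follows. $\square$

For $R=A[x_1,\dots,x_r]$ and $P=(x_1,\dots,x_r)$, the module of Section 1 gives $H^r_P(R)=E=B^\vee$, so $W_r=B$.

## 8. Finitely many $q$-th roots and the J-2 condition

This is where J-2 replaces F-finiteness. From now on $R$ is J-2; in Sections 8 and 9 we also assume (†).

**Lemma 7.** Let $N$ be a f.g. free $A$-module and $\varphi:N\to F^e_*A$ an injective $A$-linear map. After localizing, $\varphi$ is pure over $A$. Consequently $H^d_Q(N_Q)\to H^d_Q(F^e_*A_Q)$ is injective for all $Q\in V(P)$, $d=\dim A_Q$.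

**Proof.** **Step 1: make the finite algebra regular.** Identify $F^e_*A$ with $A^{1/q}$, let $\varphi(N)$ be generated by $w_1,\dots,w_s$, and put $A'=A[w_1,\dots,w_s]\subseteq A^{1/q}$. It is a domain, finite over $A$. As $R$ is J-2, $\operatorname{Reg}(A')$ is open, and it is nonempty. Nonzero ideals of $A'$ meet $A$ in nonzero ideals, so after localizing $A'$ is regular.

**Step 2: factor $\varphi$ as a split map followed by a pure map.** After localizing, the f.g. $A$-module $A'/\varphi(N)$ is free, so $N\to A'$ splits over $A$. By Kunz's theorem $A'\to A'^{1/q}$ is faithfully flat, hence pure over $A'$. Since $A'\subseteq A^{1/q}\subseteq A'^{1/q}$, the map $A'\to A^{1/q}$ is pure over $A'$, hence over $A$. So the composite $N\to A'\to A^{1/q}$ is $A$-pure.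

**Step 3: local cohomology.** If $y_1,\dots,y_d$ is a regular system of parameters of $A_Q$, then by (L3) $H^d_Q(X)=X\otimes_{A_Q}H^d_{(y)}(A_Q)$ for all $A_Q$-modules $X$. So purity gives injectivity. $\square$

Localizing is necessary. Take $A=k[t]$, $N=A^2$, $q=p$, $\varphi(e_1)=1$, $\varphi(e_2)=t\cdot t^{1/p}$. Modulo $t$ the vector $e_2$ goes to $0$, so $\varphi$ is not pure. Here $A'=k[s^p,s^{p+1}]$ with $s=t^{1/p}$ is singular at the origin; it becomes regular after inverting $t$.

Next we replace the target $A$ by a module that is a finite extension of copies of $A$.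

**Lemma 8.** Let $N$ be a f.g. $A$-module, $N'$ a f.g. $R$-module killed by a power of $P$, and $\theta:N\to F^e_*N'$ an $R$-linear map with $\theta_P$ injective. After localizing, $H^d_Q(N_Q)\to H^d_Q(F^e_*N'_Q)$ is injective for all $Q\in V(P)$.

**Proof.** Induction on $\ell=\operatorname{length}N'_P$. If $\ell=0$, then $N_P=0$, so $N=0$ after localizing. Let $\ell>0$.

**Step 1: split off one copy of $A$.** After localizing, $N'/PN'$ is free over $A$, of positive rank by Nakayama. So there is an exact sequence $0\to N_1'\to N'\to A\to0$. Let $N_1=\ker(N\to F^e_*N'\to F^e_*A)$. After localizing, the f.g. $A$-module $N/N_1$ is free, and $N/N_1\to F^e_*A$ is injective and $A$-linear. By Lemma 7, after localizing, $H^d_Q$ of it is injective. Further, $\theta$ restricts to $N_1\to F^e_*N_1'$, injective at $P$, and $\operatorname{length}N'_{1,P}=\ell-1$. By induction, after localizing, $H^d_Q(N_{1,Q})\to H^d_Q(F^e_*N'_{1,Q})$ is injective. Finally $H^d_Q(F^e_*N'_{1,Q})\to H^d_Q(F^e_*N'_Q)$ is injective since $H^{d-1}_Q(F^e_*A_Q)=0$.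

**Step 2: chase.** Let $z\in H^d_Q(N_Q)$ map to $0$ in $H^d_Q(F^e_*N'_Q)$. Its image in $H^d_Q((N/N_1)_Q)$ maps to $0$ in $H^d_Q(F^e_*A_Q)$, so it is $0$, and $z$ comes from some $z_1\in H^d_Q(N_{1,Q})$. The image of $z_1$ in $H^d_Q(F^e_*N'_{1,Q})$ maps to $0$ in $H^d_Q(F^e_*N'_Q)$, so it is $0$. Hence $z_1=0$ and $z=0$. $\square$

## 9. Testing injectivity on the elements killed by $P$

**Theorem 9.** Let $W,W'$ be f.g. $B$-modules, $H=W^\vee$, $H'=W'^\vee$, and $\theta:H\to F^e_*H'$ an $R$-linear map with $\theta_P$ injective. After localizing, $H^d_Q(H_Q)\to H^d_Q(F^e_*H'_Q)$ is injective for all $Q\in V(P)$, $d=\dim A_Q$.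

**Proof.** **Step 1: compute the elements of $H^d_Q(H_Q)$ killed by $P$.** Let $P=(a_1,\dots,a_r)$ and let $0\to Y\to W^r\to PW\to0$ be the sequence given by $(a_1,\dots,a_r)$. After localizing, $W,W',W/PW,PW,Y$ are normally flat. By Lemma 5(a) we get exact sequences
$$0\to N\to H\to(PW)^\vee\to0,\qquad0\to(PW)^\vee\to H^r\to Y^\vee\to0,$$
where $N=(W/PW)^\vee=0:_HP$ and the composite $H\to H^r$ is $h\mapsto(a_ih)_i$. By Lemma 5(c) all these modules, localized at $Q$, have local cohomology only in degree $d$, so applying $H^d_Q$ preserves exactness. Hence the kernel of $(a_1,\dots,a_r):H^d_Q(H_Q)\to H^d_Q(H_Q)^r$ is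
$$0:_{H^d_Q(H_Q)}P=H^d_Q(N_Q).\tag{5}$$

**Step 2: reduce to $N$.** The kernel of $H^d_Q(\theta)$ is a $Q$-torsion $R_Q$-submodule. If nonzero, it contains a nonzero element killed by $Q$, hence by $P$, hence lying in $H^d_Q(N_Q)$ by (5). So it suffices to prove injectivity on $H^d_Q(N_Q)$.

**Step 3: catch the image of $N$ in a f.g. module $N'$.** $N$ is f.g. over $A$ by Lemma 5(b). Let $N'\subseteq H'$ be the $R$-span of $\theta(N)$. Reading $\theta$ as a map to $H'$, we have $\theta(rn)=r^q\theta(n)$. So $N'$ is f.g. (by the images of generators of $N$), and $r^q\theta(n)=0$ for $r\in P$. Hence $P^mN'=0$ for some $m$, i.e. $N'\subseteq H'_m:=0:_{H'}P^m$, which is f.g.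

**Step 4: $H^d_Q(N'_Q)\to H^d_Q(H'_Q)$ is injective after localizing.** Take a prime filtration of the f.g. module $H'_m/N'$, which is killed by $P^m$, and invert an element of $R\setminus P$ lying in all occurring primes $\ne P$. Then $H'_m/N'$ has a finite filtration with quotients $\cong A$, so $H^{d-1}_Q((H'_m/N')_Q)=0$. By Lemma 5(c), $H^{d-1}_Q((H'/H'_m)_Q)=0$. Hence $H^{d-1}_Q((H'/N')_Q)=0$, and $H^d_Q(F^e_*N'_Q)\to H^d_Q(F^e_*H'_Q)$ is injective.

**Step 5: conclude.** Lemma 8 applies to $N\to F^e_*N'$, which is injective at $P$. So after localizing, $H^d_Q(N_Q)\to H^d_Q(F^e_*N'_Q)\to H^d_Q(F^e_*H'_Q)$ is injective for all $Q\in V(P)$. $\square$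

## 10. Spreading out injectivity of $cF^e$ and the Cohen–Macaulay property

**Proposition 10.** Let $R$ be J-2 of characteristic $p$, $P$ a prime, $c\in R$, $e\ge1$. If $cF^e$ is injective on $H^i_P(R_P)$ for all $i$, there is $g\notin P$ such that for all $Q\in V(P)\cap D(g)$, $cF^e$ is injective on $H^j_Q(R_Q)$ for all $j$. If moreover $R_P$ is CM, then $g$ can be chosen so that all these $R_Q$ are CM.

**Proof.** **Step 1: put the local cohomology along $P$ in dual form.** As $R$ is J-2, (†) holds after localizing. By Proposition 6 for $K=B$, and since $H^b_P(B)=H^b_P(R)\otimes_RB=H^b_P(R)$, after localizing $H^b:=H^b_P(R)\cong W_b^\vee$ with $W_b$ normally flat, for all $b$.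

**Step 2: apply Theorem 9.** The map $R\to F^e_*R$, $1\mapsto F^e_*c$, induces $\theta_b:H^b\to F^e_*H^b$, and $(\theta_b)_P$ is $cF^e$ on $H^b_P(R_P)$, which is injective. Apply Theorem 9 to the finitely many nonzero $\theta_b$: after localizing, $H^d_Q(\theta_b)$ is injective for all $Q\in V(P)$ and all $b$.

**Step 3: pass from $P$ to $Q$.** For $Q\in V(P)$, Lemma 5(c) shows that $H^a_Q(H^b_P(M)_Q)=0$ for $a\ne d$, both for $M=R$ and for $M=F^e_*R$. By (L4), $cF^e$ on $H^{b+d}_Q(R_Q)$ is identified with $H^d_Q(\theta_b)$, which is injective.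

**Step 4: the CM statement.** If $R_P$ is CM of dimension $h$, then $(H^b)_P=H^b_P(R_P)=0$ for $b\ne h$, so $H^b=0$ for $b\ne h$ by the injectivity in Lemma 5(b). Hence $H^j_Q(R_Q)=0$ for $j\ne h+d$. As $H^{\dim R_Q}_Q(R_Q)\ne0$, $R_Q$ is CM of dimension $h+d$. $\square$

## 11. Spreading out purity

**Lemma 11.** Let $(S,\mathfrak m)$ be a local ring and $J$ the injective hull of $S/\mathfrak m$. A map $S\to M$ of $S$-modules is pure if $J\to J\otimes M$ is injective.

**Proof.** Tensor products commute with direct unions, so it suffices to test f.g. modules $X$. Suppose $0\ne z\in\ker(X\to X\otimes M)$. Choose $n$ with $z\notin\mathfrak m^nX$; replacing $X$ by $X/\mathfrak m^nX$, we may assume that $X$ has finite length, so $X\subseteq J^k$ for some $k$. The composite $X\to J^k\to J^k\otimes M$ is injective and factors through $X\to X\otimes M$, a contradiction. $\square$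

**Proposition 12.** Let $R$ be J-2 of characteristic $p$, $P$ a prime, $c\in R$, $e\ge1$. If $R_P\to F^e_*R_P$, $1\mapsto F^e_*c$, is pure, there is $g\notin P$ such that $R_Q\to F^e_*R_Q$, $1\mapsto F^e_*c$, is pure for all $Q\in V(P)\cap D(g)$.

**Proof.** After localizing, (†) holds. We want to apply Theorem 9 to $E\to F^e_*R\otimes_RE$. The source is $B^\vee$. Steps 1 to 3 show that the target also has the required form.

**Step 1: write $E$ as local cohomology of a complex with f.g. cohomology.** Let $P=(x_1,\dots,x_r)$ and $D=R\mathrm{Hom}_B(R\Gamma_P(B),E)$. By Proposition 4 for $K=B$, after localizing, $D\in D^b_{fg}(B)$. By (L2) the cone $C'$ of $R\Gamma_P(B)\to B$ is built from finitely many $B_{x_S}$, $S\ne\emptyset$. On $R\mathrm{Hom}(B_{x_S},E)$ the element $x_S\in P$ acts invertibly, so $R\Gamma_P$ of it is $0$. Hence $R\Gamma_P(R\mathrm{Hom}(C',E))=0$, and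
$$E=R\Gamma_P(E)\cong R\Gamma_P(D).$$
Let $L\to D$ be a quasi-isomorphism from a bounded-above complex of f.g. free $B$-modules. Then $\mathcal Y:=\check C(x)\otimes_BL$ is a bounded-above complex of flat $B$-modules with cohomology only $E$ in degree $0$.

**Step 2: Frobenius pullback can be computed on $\mathcal Y$ in degree $0$.** Write $F^{e*}=B\otimes_{F^e,B}-$. We claim $H^0(F^{e*}\mathcal Y)=F^{e*}E$. Let $\mathcal Z^i=\ker(\mathcal Y^i\to\mathcal Y^{i+1})$. Since $H^i(\mathcal Y)=0$ for $i\ge1$, the sequences $0\to\mathcal Z^i\to\mathcal Y^i\to\mathcal Z^{i+1}\to0$ are exact for $i\ge0$. Descending induction from $\mathcal Z^i=0$ ($i\gg0$) shows that $\mathcal Z^i$ is flat for all $i\ge0$. So these sequences remain exact after $F^{e*}$, and $\ker(F^{e*}\mathcal Y^0\to F^{e*}\mathcal Y^1)=F^{e*}\mathcal Z^0$. By right exactness, $F^{e*}\mathcal Y^{-1}\to F^{e*}\mathcal Z^0\to F^{e*}E\to0$ is exact. This proves the claim.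

**Step 3: $F^{e*}E$ is the $E$-dual of a f.g. module.** As $F^{e*}(B_{x_S})=B_{x_S^q}$,
$$G:=F^{e*}E=H^0(\check C(x^q)\otimes F^{e*}L)=H^0_P(F^{e*}L)=H^0_P(K),\qquad K=\tau^{\ge-r-1}F^{e*}L\in D^b_{fg}(B).$$
The truncation changes nothing, because $R\Gamma_P$ of a complex with cohomology in degrees $\le-r-2$ lives in degrees $\le-2$. By Proposition 6, after localizing, $G\cong W'^\vee$ with $W'$ normally flat. Since $E=B\otimes_RE$, we have $G=B\otimes_R(R\otimes_{F^e,R}E)$. The module $R\otimes_{F^e,R}E$ is $P$-torsion, since $1\otimes z$ is killed by $(P^n)^{[q]}$ when $P^nz=0$. So $G=R\otimes_{F^e,R}E$, i.e. $F^e_*G=F^e_*R\otimes_RE$ as $R$-modules.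

**Step 4: apply Theorem 9.** Let $\theta:E\to F^e_*R\otimes_RE=F^e_*G$, $z\mapsto F^e_*c\otimes z$. It is $R$-linear, and $\theta_P$ is injective by the assumed purity, tensored with $E_P$. As $E=B^\vee$ and $G\cong W'^\vee$, Theorem 9 shows that, after localizing, $H^d_Q(E_Q)\to H^d_Q(F^e_*R_Q\otimes E_Q)$ is injective for all $Q\in V(P)$.

**Step 5: read this as purity at $Q$.** By Proposition 1(3), $H^d_Q(E_Q)\cong J_Q$. Let $y_1,\dots,y_d\in QR_Q$ map to a regular system of parameters of $A_Q$, so that $QR_Q=(y)+PR_Q$. For $P$-torsion $R_Q$-modules $X$, (L1) and (L3) give $H^d_Q(X)=H^d_{(y)}(X)=X\otimes H^d_{(y)}(R_Q)$. Apply this to $X=E_Q$ and $X=F^e_*R_Q\otimes E_Q$: we get $H^d_Q(F^e_*R_Q\otimes E_Q)=F^e_*R_Q\otimes J_Q$, and the map $J_Q\to F^e_*R_Q\otimes J_Q$, $z\mapsto F^e_*c\otimes z$, is injective. By Lemma 11, $R_Q\to F^e_*R_Q$, $1\mapsto F^e_*c$, is pure. $\square$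

## 12. Excellent rings: proof of Theorem A

Let $R$ be excellent. Then $R$ is J-2 and each $R_Q$ is excellent local.

**Step 1: generization.** By the known result for excellent local rings, for each of the three properties the locus in $\operatorname{Spec}R_Q$ is open. If $Q$ is in the locus, this open set contains the closed point, so it is all of $\operatorname{Spec}R_Q$. Thus the three loci are stable under generization. By Nagata's criterion it remains to find, for $P$ in the locus, some $g\notin P$ with $V(P)\cap D(g)$ in the locus.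

**Step 2: F-injective and F-pure.** Use Proposition 10, resp. Proposition 12, with $c=1$, $e=1$.

**Step 3: F-rational.** This needs more work, because tight closure involves a multiplier $c$. We use two published facts.

- (T) (Hochster–Huneke, *F-regularity, test elements, and base change*, Trans. AMS 346 (1994), §6) If $S$ is a reduced excellent local ring and $c$ is in no minimal prime with $S_c$ regular, then some power $c^N$ is a completely stable test element. In particular $c^Nu^q\in I^{[q]}$ for all $q=p^e$ whenever $u\in I^*$, and $c^N$ has the same property in $\hat S$.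
- (CC) Colon capturing (Huneke, *Tight Closure and Its Applications*, Thm 3.1), for equidimensional complete local rings: if $s_1,\dots,s_{k+1}$ are part of a system of parameters, then $(s_1,\dots,s_k):s_{k+1}\subseteq(s_1,\dots,s_k)^*$.

**Lemma 13.** An excellent F-rational local ring $(S,\mathfrak n)$ is a CM domain.

**Proof.** **(i) $S$ is reduced.** If $s_1,\dots,s_n$ is a system of parameters, then $0^*\subseteq\bigcap_t(s_1^t,\dots,s_n^t)^*=\bigcap_t(s_1^t,\dots,s_n^t)=0$. Nilpotent elements lie in $0^*$ (take $c=1$), so $S$ is reduced. If $\dim S=0$, $S$ is a field; let $\dim S\ge1$.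

**(ii) $S$ is a domain.** We generalize the node of Section 3. Suppose $\mathfrak p_1,\dots,\mathfrak p_r$, $r\ge2$, are the minimal primes. Choose $x\in\mathfrak p_1\setminus\bigcup_{i\ge2}\mathfrak p_i$ and $y\in\bigcap_{i\ge2}\mathfrak p_i\setminus\mathfrak p_1$. Then $xy=0$, and $t=x+y\in\mathfrak n$ lies in no minimal prime, so $t$ is a parameter. As $xt=x^2$, we have $x^q=xt^{q-1}$ and $tx^q\in(t^q)$ for all $q$. So $x\in(t)^*=(t)$, say $x=at$. Then $x^2=atx=ax^2$ and $0=xy=aty=ay^2$. As $a$ or $1-a$ is a unit, $y^2=0$ or $x^2=0$, so $y=0$ or $x=0$, a contradiction.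

**(iii) $S$ is CM.** Choose $0\ne c$ with $S_c$ regular, and $N$ as in (T). $\hat S$ is equidimensional, as $S$ is a universally catenary domain (Ratliff). Let $s_1,\dots,s_n$ be a system of parameters and $as_{k+1}\in(s_1,\dots,s_k)$. By (CC) $a\in((s_1,\dots,s_k)\hat S)^*$, so $c^Na^q\in(s_1^q,\dots,s_k^q)\hat S\cap S=(s_1^q,\dots,s_k^q)$ for all $q$. Hence $a\in(s_1,\dots,s_k)^*=(s_1,\dots,s_k)$. So $s_1,\dots,s_n$ is a regular sequence. $\square$

Let $R_P$ be F-rational. By Lemma 13, $R_P$ is a CM domain. There is an element outside $P$ that kills the nilradical (f.g. and zero at $P$) and lies in all minimal primes not contained in $P$. Inverting it, we may assume that $R$ is a domain. As $\operatorname{Reg}(R)$ is open and nonempty, choose $0\ne c\in R$ with $R_c$ regular. Let $h=\dim R_P$, let $x_1,\dots,x_h$ be a system of parameters of $R_P$, write $(x^t)=(x_1^t,\dots,x_h^t)$, and let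
$$H=H^h_P(R_P)=\operatorname{colim}_tR_P/(x^t).$$
The transition maps are injective since $R_P$ is CM. On classes, $cF^e[a+(x^t)]=[ca^q+(x^{tq})]$.

**Step 3a: $F$ is injective on $H$.** If $z=[a+(x^t)]$ and $F(z)=0$, then $a^p\in(x^{tp})$, so $a^q\in(x^t)^{[q]}$ for all $q\ge p$. Hence $a\in(x^t)^*=(x^t)$ and $z=0$.

**Step 3b: $cF^e$ is injective on $H$ for some $e\ge1$.** Let $N_e=\ker(cF^e)$, an $R_P$-submodule of the Artinian module $H$. If $cF^{e+1}(z)=0$, then $F(cF^e(z))=c^pF^{e+1}(z)=0$, so $cF^e(z)=0$ by Step 3a. Thus $N_{e+1}\subseteq N_e$, and $N_e=N_{e_0}$ for all $e\ge e_0$, for some $e_0\ge1$. If $z=[a+(x^t)]\in N_{e_0}$, then $ca^q\in(x^t)^{[q]}$ for all $q\gg0$, so $a\in(x^t)^*=(x^t)$ and $z=0$. So $cF^{e_0}$ is injective; fix $e=e_0$.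

**Step 3c: spread out.** Since $R_P$ is CM, $H^i_P(R_P)=0$ for $i\ne h$. So Proposition 10 gives $g\notin P$ such that for all $Q\in V(P)\cap D(g)$, $R_Q$ is CM and $cF^e$ is injective on $H^n_Q(R_Q)$, $n=\dim R_Q$.

**Step 3d: such an $R_Q$ is F-rational.** Let $s_1,\dots,s_n$ be a system of parameters of $R_Q$ and $a\in(s_1,\dots,s_n)^*$. By (T) for the excellent local domain $R_Q$ there is $N$ with $c^Na^{q'}\in(s_1^{q'},\dots,s_n^{q'})$ for all powers $q'$ of $p$. So the class $z=[a+(s)]\in H^n_Q(R_Q)$ satisfies $c^NF^{e'}(z)=0$ for all $e'$. But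
$$(cF^e)^k=c^{1+p^e+\dots+p^{(k-1)e}}F^{ke}$$
is injective for all $k$, and for $k$ with $1+p^e+\dots+p^{(k-1)e}\ge N$ it kills $z$. So $z=0$, and since $R_Q$ is CM, $a\in(s_1,\dots,s_n)$. Finally, for part of a system of parameters, $(s_1,\dots,s_k)=\bigcap_t(s_1,\dots,s_k,s_{k+1}^t,\dots,s_n^t)$ is an intersection of tightly closed ideals, hence tightly closed. So $R_Q$ is F-rational. This proves Theorem A. $\blacksquare$

## 13. J-2 rings: proof of Theorem B

**Part (1).** Purity of $R_Q\to F^e_*R_Q$, $1\mapsto F^e_*c$, localizes, so the set is stable under generization. Proposition 12 and Nagata's criterion show that it is open. The F-pure locus is the case $c=1$, $e=1$.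

**Part (2).** **Step 1: F-injectivity localizes.** Let $(S,\mathfrak n)$ be an F-injective Noetherian local ring and $\mathfrak p\in\operatorname{Spec}S$. Since $H^i_{\mathfrak n}(S)=H^i_{\mathfrak n\hat S}(\hat S)$ compatibly with $F$, $\hat S$ is F-injective. $\hat S$ is excellent local, so its F-injective locus is open; it contains the closed point, so it is all of $\operatorname{Spec}\hat S$. Let $\mathfrak p'$ be a minimal prime of $\mathfrak p\hat S$ lying over $\mathfrak p$; it exists by faithful flatness. Then $S_{\mathfrak p}\to\hat S_{\mathfrak p'}$ is faithfully flat and $\mathfrak p\hat S_{\mathfrak p'}$ is $\mathfrak p'\hat S_{\mathfrak p'}$-primary. So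
$$H^i_{\mathfrak p}(S_{\mathfrak p})\to H^i_{\mathfrak p}(S_{\mathfrak p})\otimes\hat S_{\mathfrak p'}=H^i_{\mathfrak p'}(\hat S_{\mathfrak p'})$$
is injective and commutes with $F$. As $F$ is injective on the target, it is injective on the source.

**Step 2: conclude.** By Step 1 the F-injective locus is stable under generization. Proposition 10 with $c=1$, $e=1$ and Nagata's criterion show that it is open. $\blacksquare$

## 14. One-dimensional domains: proof of Theorem C

**Step 1: two facts on F-singularities used below.** First, F-pure implies F-injective. If $S\to M$ is pure and $C$ is a complex, then $H^i(C)\to H^i(C\otimes M)$ is injective: if a cycle $z\in C^i$ becomes a boundary in $C^i\otimes M$, then its image in $X=\operatorname{coker}(C^{i-1}\to C^i)$ goes to $0$ in $X\otimes M$, so it is $0$ in $X$ by purity. Take for $C$ a Čech complex and $M=F_*S$. In particular regular local rings are F-injective, as their Frobenius is faithfully flat, hence pure.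

Second, a local domain $S$ of dimension $\le1$ is F-rational iff it is regular. Regular local rings are F-rational: if $cu^q\in I^{[q]}$ for $q\gg0$ with $c\ne0$, then by flatness of Frobenius $c\in\bigcap_{q\gg0}(I^{[q]}:u^q)=\bigcap_{q\gg0}(I:u)^{[q]}$, which is $0$ unless $u\in I$. Conversely, fields are regular, so let $S$ be F-rational of dimension one, and let $u/t$ ($t$ a nonzero nonunit) be integral over $S$. As $S[u/t]$ is a finite $S$-module, there is $0\ne c$ with $c(u/t)^q\in S$ for all $q$. So $cu^q\in(t^q)$ and $u\in(t)^*=(t)$, i.e. $u/t\in S$. Thus $S$ is normal of dimension one, i.e. regular.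

**Step 2: (a) implies (b), (c), (d).** Let $A$ be J-2 and $A'$ as in (b)–(d). Then $A'$, being finite over $A$, is J-2, and Theorem B gives (b) and (c). By Step 1 the F-rational locus of $A'$ is $\operatorname{Reg}(A')$, which is open; this is (d).

**Step 3: what has to be checked for the converse.** Assume (b), (c) or (d). By Matsumura, *Commutative Algebra*, Thm 73, to show (a) it suffices to find, for each prime $\mathfrak p$ of $A$ and each finite purely inseparable $K'/\kappa(\mathfrak p)$, a finite $A$-algebra $A'$ with $A/\mathfrak p\subseteq A'\subseteq K'$, $\operatorname{Frac}A'=K'$, and $\operatorname{Reg}(A')$ containing a nonempty open set. For $\mathfrak p$ maximal take $A'=K'$. For $\mathfrak p=0$ let $K=\operatorname{Frac}A$ and $A'=A[w_1,\dots,w_s]$, where $K'=K(w_1,\dots,w_s)$ and each $w_i$ has some $p^j$-th power in $A$ (multiply the $w_i$ by suitable elements of $A$).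

**Step 4: a neighborhood of the generic point is F-injective.** The locus of $A'$ given in (b), (c) or (d) is open and contains the generic point. By Step 1 it is contained in the F-injective locus in each case (F-rational local domains of dimension $\le1$ are regular, hence F-injective). Nonzero ideals of $A'$ meet $A$ in nonzero ideals. So there is $0\ne g\in A$, which we may take divisible by $f$, such that $A'_g$ is F-injective at all primes, and $A_g$ is regular, hence normal.

**Step 5: $A'_g$ is normal, hence regular, its dimension being $\le1$.** Otherwise take $b\in K'\setminus A'_g$ integral over $A'_g$. Some $b^{p^j}\in K$ is integral over $A_g$, hence in $A_g\subseteq A'_g$. Replacing $b$ by a suitable $p$-power of itself, we get $b\notin A'_g$, $b^p\in A'_g$. Pick a maximal ideal $\mathfrak m$ of $A'_g$ with $b\notin A'_{\mathfrak m}$, where $A'_{\mathfrak m}$ is the localization of $A'_g$ at $\mathfrak m$; then $\dim A'_{\mathfrak m}=1$. As for the cusp in Section 3, the class of $b$ in $H^1_{\mathfrak m}(A'_{\mathfrak m})=K'/A'_{\mathfrak m}$ is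 nonzero and killed by $F$, contradicting F-injectivity. So $\operatorname{Reg}(A')$ contains the nonempty open set $D(g)$, and $A$ is J-2. $\blacksquare$
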